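# A stratifiable space that is not a $\mu$-space: real functions on the irrationals

Spaces are regular and $T_1$ unless the contrary is said. We write $\omega=\{0,1,2,\dots\}$ and $2=\{0,1\}$ with the discrete topology.

## 1. Function spaces controlled by countably many compact sets

In a metric space every closed set can be thickened to its $2^{-n}$-neighborhood, and a larger closed set gets a larger thickening. Stratifiable spaces are those in which such a monotone thickening survives. The $\mu$-spaces keep a different trace of metrizability: they sit in a countable product of spaces that are cut into countably many closed metrizable pieces. We ask whether the first property implies the second. The problem is taken from "February 16, 2006", http://www.auburn.edu/~gruengf/preprints/m3m1prob.pdf.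

**Definition (stratifiable).** A space $X$ is *stratifiable* if to each closed $H\subseteq X$ and each $n\in\omega$ one can assign an open set $G(n,H)\supseteq H$ such that $H=\bigcap_n\overline{G(n,H)}$ for every closed $H$, and $H\subseteq K$ implies $G(n,H)\subseteq G(n,K)$ for all $n$.

**Definition ($\mu$-space).** A space is *$F_\sigma$-metrizable* if it is a countable union of closed metrizable subspaces. A *$\mu$-space* is a space homeomorphic to a subspace of a countable product of paracompact $F_\sigma$-metrizable spaces.

From the definition, subspaces and countable products of $\mu$-spaces are $\mu$-spaces. A metrizable space is paracompact and is one closed metrizable piece, so it is a $\mu$-space. A countable space is another small example: its points are closed metrizable pieces, and it is Lindelöf and regular, hence paracompact. So every countable space is a $\mu$-space, metrizable or not.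

All our examples are function spaces. For a metric space $Z$, let $C_k(Y,Z)$ be the set of continuous maps $Y\to Z$ with the compact-open topology. Basic neighborhoods of $f$ are
$$B(f,K,\varepsilon)=\{g:\ \sup_{x\in K}\operatorname{dist}(g(x),f(x))<\varepsilon\},\qquad K\subseteq Y\text{ compact},\ \varepsilon>0 .$$
The topology is also generated by the sets $\{f: f(K)\subseteq W\}$ with $K$ compact and $W$ open in $Z$, so it depends only on the topology of $Z$. If $Z\subseteq Z'$, then $C_k(Y,Z)$ is a subspace of $C_k(Y,Z')$. We write $C_k(Y)=C_k(Y,\mathbb R)$.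

**Proposition 1.** Suppose $Y$ has compact sets $K_0\subseteq K_1\subseteq\cdots$ such that every compact subset of $Y$ lies in some $K_j$. Then $C_k(Y)$ is metrizable, hence a stratifiable $\mu$-space.

**Proof.** Put $d(f,g)=\sum_j2^{-j}\min(1,\sup_{K_j}|f-g|)$. Points of $Y$ are compact, so $\bigcup_jK_j=Y$ and $d$ is a metric. If $K\subseteq K_j$ and $d(f,g)<2^{-j}\min(1,\varepsilon)$, then $\sup_{K_j}|f-g|<\varepsilon$, so $g\in B(f,K,\varepsilon)$. Conversely, given $\varepsilon$, choose $j$ with $2^{-j}<\varepsilon/2$. If $g\in B(f,K_j,\varepsilon/4)$, the terms with index at most $j$ add up to less than $\varepsilon/2$ and the others to at most $2^{-j}<\varepsilon/2$, so $d(f,g)<\varepsilon$. Thus $d$ gives the compact-open topology.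

In a metric space put $G(n,H)=\{x:d(x,H)<2^{-n}\}$, with $G(n,\emptyset)=\emptyset$. This is open and monotone in $H$. Its closure lies in $\{x:d(x,H)\le2^{-n}\}$, so the closures intersect in $H$. $\square$

For instance $C_k(\omega)=\mathbb R^\omega$ and $C_k([0,1])$ are covered. We record a second form of stratification that a metric space $X$ has. For $f\in O$, $O$ open, let $\Gamma(f,O)$ be the ball about $f$ of radius $r=\frac12d(f,X\setminus O)$ (radius $1$ if $O=X$). Then
$$\Gamma(f,O)\cap\Gamma(g,O')\neq\emptyset\quad\Longrightarrow\quad g\in O\ \text{ or }\ f\in O'.\tag{1}$$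
This is clear if $O=X$ or $O'=X$. Otherwise, if $r,r'$ are the radii and, say, $r\ge r'$, then $d(f,g)<r+r'\le 2r=d(f,X\setminus O)$, so $g\in O$.

What changes if no sequence of compact sets controls all the others?

## 2. The irrationals, and what is lost there

Let $P=\omega^\omega$, a copy of the irrationals. For $s\in\omega^{<\omega}$ let $|s|$ be its length and $[s]=\{x\in P:s\subset x\}$. Write $x|q$ for the first $q$ entries of $x$, $s^\frown t$ for concatenation, and $0^\infty=(0,0,\dots)$. For $b\in\omega^\omega$ let
$$K(b)=\{x\in P:\ x(m)\le b(m)\text{ for all }m\}=\prod_m\{0,\dots,b(m)\},$$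
which is compact. If $K$ is compact, each coordinate is bounded on $K$. With $b(m)$ the maximum of the first $m+1$ coordinate bounds, $K\subseteq K(b)$ and $b$ is nondecreasing. For a string $s$ we write $s\le b$ if $s(m)\le b(m)$ for $m<|s|$; then $s^\frown0^\infty\in K(b)\cap[s]$. Let $D$ be the countable dense set of eventually zero sequences, and let $\mathcal S$ be the countable set of finite rational linear combinations of functions $\chi_{[s]}$. Each $\chi_{[s]}$ is continuous, so $\mathcal S\subseteq C_k(P)$.

**Proposition 2.** Neither $C_k(P)$ nor its subspace $\mathcal S$ is first countable at $0$.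

**Proof.** If a countable neighborhood base existed, then sets $B(0,K(b_j),\varepsilon_j)$, $j\in\omega$ (intersected with $\mathcal S$ in the second case), would form one. Choose $b$ with $b(m)>b_m(m)$ for all $m$. Some $B(0,K(b_j),\varepsilon_j)$ would be contained in $B(0,K(b),1)$, within $C_k(P)$ or within $\mathcal S$. Let $t=(0,\dots,0,b(j))$ have length $j+1$. Points of $[t]$ have $j$-th entry $b(j)>b_j(j)$, so $\chi_{[t]}$ vanishes on $K(b_j)$. But $t\le b$, so $\chi_{[t]}(t^\frown0^\infty)=1$ with $t^\frown 0^\infty\in K(b)$, a contradiction. $\square$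

So $\mathcal S$ is a nonmetrizable $\mu$-space, by the remark on countable spaces. The function $\chi_{[t]}$, a bump that no prescribed compact set sees but $K(b)$ does, will be our main tool.

One countability property survives. A *network* is a family $\mathcal N$ of sets such that whenever $f\in O$, $O$ open, there is $N\in\mathcal N$ with $f\in N\subseteq O$. For example, the singletons form a network of any space.

**Lemma 3.** $C_k(P)$ has a countable network of closed sets. Hence all its subspaces, and their continuous images, have countable networks and are hereditarily Lindelöf.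

**Proof.** Take the sets $\{g:g([s_i])\subseteq I_i,\ i\le l\}$ with $I_i$ closed rational intervals. They are countably many, and closed because evaluations are continuous. Given $B(f,K,\varepsilon)$, each $x\in K$ has a cylinder $[s]\ni x$ with $f([s])\subseteq I$ for some $I$ of length $<\varepsilon$. Finitely many such $[s_i]$ cover $K$. The corresponding set contains $f$, and each of its members $g$ has $\sup_K|g-f|\le\max_i|I_i|<\varepsilon$. Traces and images of a network are networks, traces of closed sets are closed in the subspace, and a space with a countable network is hereditarily Lindelöf. $\square$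

**Theorem A.** $C_k(P)$ is stratifiable but is not a $\mu$-space. In fact $C_k(P)$ does not embed into any countable product of spaces each of which is a countable union of closed metrizable subspaces (no paracompactness or separation is needed).

So the answer to the question is no. Recall that an *$M_1$-space* is a regular space with a $\sigma$-closure-preserving base, that is, a base that is a countable union of families $\mathcal B$ with $\overline{\bigcup\mathcal B'}=\bigcup_{B\in\mathcal B'}\overline B$ for every $\mathcal B'\subseteq\mathcal B$. Metrizable spaces are $M_1$: they have a $\sigma$-locally finite base, and locally finite families are closure-preserving. We use as known that every stratifiable space is a closed subspace of an $M_1$-space (Heath–Junnila), that every $M_1$-space is stratifiable, and that stratifiable $\mu$-spaces are $M_1$ (Mizokami).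

**Corollary.** There is an $M_1$-space that is not a $\mu$-space.

**Proof.** By Heath–Junnila, $C_k(P)$ is a subspace of an $M_1$-space. If that space were a $\mu$-space, so would be $C_k(P)$, against Theorem A. $\square$

**Theorem B.** Let $Y\ne\emptyset$ be Polish. (a) $C_k(Y)$ is stratifiable. If $Y$ is not $\sigma$-compact, then $C_k(Y,Z)$ is not a $\mu$-space for any metrizable $Z$ containing an arc. (b) If $Z$ is separable, metrizable and zero-dimensional, then $C_k(Y,Z)$ is a stratifiable $\mu$-space (hence $M_1$).

The arguments below do not decide whether $C_k(P)$ itself is $M_1$.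

## 3. Two centers with different compact sets: $C_k(P)$ is stratifiable

Stratifiability passes to subspaces: for $H$ closed in $Y\subseteq X$ put $G_Y(n,H)=Y\cap G(n,\overline H)$, closure in $X$. This is monotone, and $\bigcap_n\overline{G_Y(n,H)}\cap Y\subseteq Y\cap\overline H=H$. Since $\mathbb R\cong(0,1)$, $C_k(P)$ is homeomorphic to $C_k(P,(0,1))\subseteq X_1:=C_k(P,[0,1])$. So we treat $X_1$. By Lemma 3 it has a countable closed network.

**Lemma 4.** Let $X$ have a countable closed network $(L_j)$. Suppose each pair $f\in O$, $O$ open, is assigned an open $\Gamma(f,O)$ with $f\in\Gamma(f,O)\subseteq O$ such that (1) holds. Then $X$ is stratifiable.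

**Proof.** Put $\Gamma'(f,O)=\bigcup\{\Gamma(f,W):W\text{ open},\ f\in W\subseteq O\}$. This is monotone in $O$, and (1) still holds: if $\Gamma'(f,O)$ meets $\Gamma'(g,O')$, some $\Gamma(f,W)$ meets some $\Gamma(g,W')$, so $g\in W\subseteq O$ or $f\in W'\subseteq O'$. For closed $H$ let
$$W_n(H)=X\setminus\bigcup\{L_j:j\le n,\ L_j\cap H=\emptyset\},\qquad G(n,H)=\bigcup_{f\in H}\Gamma'(f,W_n(H)).$$
$W_n(H)$ is open, contains $H$, and grows with $H$, since fewer $L_j$ are removed. So $G(n,H)$ is open, contains $H$, and is monotone in $H$. Let $g\notin H$. Choose $j$ with $g\in L_j\subseteq X\setminus H$, and let $n\ge j$, so that $g\notin W_n(H)$. If the open set $\Gamma'(g,X\setminus H)\ni g$ met $\Gamma'(f,W_n(H))$ for some $f\in H$, we would get $f\in X\setminus H$ or $g\in W_n(H)$, both false. So $g\notin\overline{G(n,H)}$. $\square$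

It remains to find $\Gamma$ on $X_1$ with (1). The metric case suggests halving the radius: $\Gamma(f,B(f,K,\varepsilon))=B(f,K,\varepsilon/2)$. This fails because the two centers test on different compact sets. Let $K=\{0^\infty,(1,0,0,\dots)\}$, $K'=\{0^\infty,(0,1,0,0,\dots)\}$, $f=0$, $g=\chi_{[(1)]}+\chi_{[(0,1)]}$, $O=B(f,K,1)$, $O'=B(g,K',1)$. The function $h=\chi_{[(0,1)]}$ equals $f$ on $K$ and $g$ on $K'$, so it is in both half-balls. But $g(1,0,0,\dots)=1$ gives $g\notin O$, and $f,g$ differ by $1$ at $(0,1,0,\dots)$, so $f\notin O'$. Closeness is known only on the intersection of the two compact sets. So we enlarge them until the intersection knows enough.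

**Step 1: choosing enlarged compact sets that contain witnesses.** Let $f\in O$. Choose $b$ nondecreasing and $\varepsilon\in(0,1]$ with $B(f,K(b),\varepsilon)\subseteq O$. Write $\operatorname{osc}(f,[s])=\sup_{[s]}f-\inf_{[s]}f$.

Choose $\ell$ with $\operatorname{osc}(f,[s])\le\varepsilon/8$ whenever $s\le b$ and $|s|\ge\ell$. To see that $\ell$ exists, cover $K(b)$ by finitely many cylinders $[x|n_x]$ on which $f$ oscillates by at most $\varepsilon/8$, and let $\ell$ be the largest $n_x$. If $s\le b$ and $|s|\ge\ell$, then $s^\frown0^\infty\in K(b)$ lies in one of them, and $[s]\subseteq[x|n_x]$.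

Choose $e\in\omega$ with $e\ge b(\ell)$ and $2^{-e}\le\varepsilon$. Finally choose a nondecreasing $\hat b\ge b$ with $\hat b(0)\ge e$ such that:

(W) for each $s\le\hat b$ there are $w_s^+,w_s^-\in[s]\cap D$, with all entries at positions $\ge|s|$ at most $\hat b(|s|)$, such that $f(w_s^+)\ge\sup_{[s]}f-2^{-e-4}$ and $f(w_s^-)\le\inf_{[s]}f+2^{-e-4}$.

This is a recursion on $r$. The strings $s\le\hat b$ of length $r$ are finitely many and determined by $\hat b(0),\dots,\hat b(r-1)$. For each, $w_s^\pm$ exist because $D\cap[s]$ is dense in $[s]$. They are eventually zero, hence bounded, and we choose $\hat b(r)$ above all their entries, above $b(r)$, and above $\hat b(r-1)$ (above $e$ if $r=0$). Put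
$$\Gamma(f,O)=B(f,K(\hat b),2^{-e-4})\subseteq B(f,K(b),\varepsilon)\subseteq O.$$

**Step 2: verifying (1).** Let $(b,\varepsilon,\ell,e,\hat b)$ belong to $(f,O)$ and $(b',\varepsilon',\ell',e',\hat b')$ to $(g,O')$, and let $\Gamma(f,O)\cap\Gamma(g,O')\ne\emptyset$. By symmetry let $e\le e'$; we show $g\in O$. Through a common member,
$$|f-g|<2^{-e-4}+2^{-e'-4}\le2^{-e-3}\le\varepsilon/8\quad\text{on }K(\hat b)\cap K(\hat b').$$
Let $x\in K(b)\subseteq K(\hat b)$. If $x\in K(\hat b')$, then $|f(x)-g(x)|\le\varepsilon/8$. Otherwise let $i$ be least with $x(i)>\hat b'(i)$. If $i\le\ell$, then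
$$x(i)\le b(i)\le b(\ell)\le e\le e'\le\hat b'(0)\le\hat b'(i),$$
a contradiction. So $i>\ell$. Put $s=x|i$. Then $s\le b$, $s\le\hat b'$, and $\operatorname{osc}(f,[s])\le\varepsilon/8$.

Let $w=w_s^+$ be the witness for $g$. For $m\ge i$ we have $w(m)\le\hat b'(i)<x(i)\le b(i)$, so $w(m)\le\hat b'(m)$ and $w(m)\le b(m)$, as $\hat b'$ and $b$ are nondecreasing. For $m<i$ the entry $w(m)=s(m)$ satisfies both bounds. So $w\in K(\hat b')\cap K(b)\subseteq K(\hat b')\cap K(\hat b)$. Because $x$ escaped $K(\hat b')$ at position $i$, the witness of $g$ is forced into $K(b)$. Therefore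
$$g(x)\le g(w)+2^{-e'-4}\le f(w)+\tfrac\varepsilon8+\tfrac\varepsilon{16}\le f(x)+\tfrac\varepsilon8+\tfrac\varepsilon8+\tfrac\varepsilon{16}.$$
The witness $w_s^-$ gives $g(x)\ge f(x)-\frac{5\varepsilon}{16}$ in the same way. So $\sup_{K(b)}|f-g|\le\frac{5\varepsilon}{16}<\varepsilon$ and $g\in O$. By Lemma 4, $X_1$ and hence $C_k(P)$ are stratifiable. This is the first half of Theorem A. $\square$

## 4. Two values only: $C_k(P,2)$ is a $\mu$-space

Before showing that $C_k(P)$ is not a $\mu$-space, we see how a $\mu$-structure can arise.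

**Proposition 5.** $X_2:=C_k(P,2)$ is a $\mu$-space.

Let $\tau$ be the compact-open topology on $X_2$ and $\tau_D\subseteq\tau$ the topology of pointwise convergence on $D$. As $D$ is countable and dense, $\tau_D$ is metrizable. For $f\in X_2$ let $T_f=\{s: f\text{ is not constant on }[s]\}$. This is a tree (closed under initial segments), and by continuity it has no infinite branch. For $c\in\omega^\omega$ let $T(c)=\{s:s\le c\}$, a finitely branching tree. For $s\in T_f$ and $\iota\in2$ let $t_\iota(f,s)$ be the first $t\supseteq s$, in a fixed enumeration of $\omega^{<\omega}$, with $f\equiv\iota$ on $[t]$.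

**Step 1: cutting $X_2$ into countably many cells.** Fix $n\ge1$. Given $f$, define $c=c_f$ recursively. Put $c(0)=n$. Let $\Sigma_r$ be the finite set of strings of length $\le c(r)$ with entries $\le c(r)$, and let $c(r+1)$ be the maximum of $c(r)+1$ and all entries of the strings $t_\iota(f,s)$ with $s\in\Sigma_r\cap T_f$, $\iota\in2$. Then $c$ is increasing and $c(r)\ge n+r$. By König's lemma $T_f\cap T(c_f)$ is finite. Let $R$ be least such that it has no element of length $R$. The *$n$-cell* of $f$ is the set of all $f'$ having the same $R$, the same $c(0),\dots,c(R)$ and the same $S=\Sigma_R\cap T_f$. There are countably many $n$-cells, and they partition $X_2$.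

For example, let the enumeration begin with $\emptyset,(0),(1)$, let $n=1$ and $f=\chi_{[(1)]}$. Then $T_f=\{\emptyset\}$, $t_0(f,\emptyset)=(0)$, $t_1(f,\emptyset)=(1)$, so $c(1)=2$, $R=1$ and $S=\{\emptyset\}$. Members of this cell are nonconstant on $P$ and constant on $[s]$ for every nonempty $s$ of length $\le2$ with entries $\le2$.

**Step 2: every cell is $F_\sigma$ in $\tau_D$.** The condition $f\equiv\iota$ on $[t]$ says $f=\iota$ on $D\cap[t]$, so it is $\tau_D$-closed. So is constancy on $[t]$, a union of two such conditions. Fix the data of a cell. The condition $\Sigma_R\cap T_f=S$ is a finite conjunction of $\tau_D$-open and $\tau_D$-closed conditions. Given it, the numbers $c(1),\dots,c(R)$ are determined by the strings $t_\iota(f,s)$ with $s\in S\cap\Sigma_{R-1}$ (none if $R=0$). The condition $t_\iota(f,s)=t$ says that $f\equiv\iota$ on $[t]$ and that this fails for the finitely many earlier extensions of $s$, again a finite conjunction. There are countably many possible tuples of such strings. Finally, the elements of $T(c_f)$ of length $\le R$ lie in $\Sigma_R$,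 because $R\le c(R)$ and their entries are $\le c(R)$; so whether $R$ has its defining property is decided by the data. Hence the cell is a countable union of finite intersections of $\tau_D$-open and $\tau_D$-closed sets, and it is $F_\sigma$ since $\tau_D$ is metrizable.

Enumerate the $n$-cells as $(\mathcal C_j)_{j\in\omega}$ (with empty sets added if necessary). Write $\mathcal C_j=\bigcup_mA_{j,m}$ with $A_{j,m}$ $\tau_D$-closed and increasing in $m$, and put $E_{n,k}=\bigcup_{j\le k}A_{j,k}$. This is a finite disjoint union of $\tau_D$-closed sets, and $\bigcup_kE_{n,k}=X_2$.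

**Step 3: on cells, a compact-open neighborhood is decided by finitely many points of $D$.** Let $h\in X_2$, $b$ nondecreasing, $U=\{f:f=h\text{ on }K(b)\}$. Let $H\in\omega$ bound the lengths of the elements of $T_h\cap T(b)$, which is finite by König's lemma, and let $n\ge\max(1,b(H))$. We claim that $U\cap\mathcal C$ is $\tau_D$-clopen in $\mathcal C$ for every $n$-cell $\mathcal C$. Assume $f\in U\cap\mathcal C$, and write $c=c_f$.

(α) *If $u\in T_f\cap T(b)\cap T(c)$ and $i=|u|>H$, then $c(i)>b(i)$.* The entries of $u$ are at most $c(i-1)$, and $i\le n+i-1\le c(i-1)$. So $u\in\Sigma_{i-1}\cap T_f$. As $u\in T(b)$ is longer than $H$, $h$ is constant on $[u]$. If both $t_\iota=t_\iota(f,u)$ were $\le b$, then $f=h$ at the points $t_\iota{}^\frown0^\infty\in K(b)\cap[u]$ would take both values there, a contradiction. So $t_\iota(m)>b(m)$ for some $\iota,m$. Since $t_\iota$ extends $u\le b$, $m\ge i$. Hence $c(i)\ge t_\iota(m)>b(m)\ge b(i)$.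

(β) *$T_f\cap T(b)\subseteq T(c)$.* Otherwise take $s$ of least length in the difference; $s\ne\emptyset$. Put $i=|s|-1$. Then $s|i\in T(c)$, so $s(i)>c(i)$. If $i\le H$, then $s(i)\le b(i)\le b(H)\le n\le c(i)$. If $i>H$, then (α) with $u=s|i$ gives $s(i)\le b(i)<c(i)$. Both are contradictions.

Consequently
$$T_f\cap T(b)=Q:=\{s\in S:\ s\le b,\ s\le c,\ |s|<R\}.$$
Indeed, let $s\in T_f\cap T(b)$. By (β) $s\in T_f\cap T(c)$. This tree has no element of length $R$, so $|s|<R$, and $s\in\Sigma_R$. The other inclusion holds since $S\subseteq T_f$. The set $Q$ depends only on $\mathcal C$ and $b$.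

Let $A$ be the set of minimal elements of $T(b)\setminus Q$. It is $\{\emptyset\}$ if $Q=\emptyset$, and otherwise consists of immediate successors in $T(b)$ of elements of the finite tree $Q$. So $A$ is finite, and $K(b)\subseteq\bigcup_{s\in A}[s]$. Each $s\in A$ lies in $\Sigma_R$. This is clear for $s=\emptyset$. Otherwise put $i=|s|-1$ and $u=s|i\in Q$. Then $i\le R-1$, so $|s|\le R\le c(R)$, and the entries of $u$ are $\le c(R)$. Also $s(i)\le b(i)$, where $b(i)\le b(H)\le n\le c(R)$ if $i\le H$, and $b(i)<c(i)\le c(R)$ by (α) if $i>H$. Now $s\in T(b)\setminus Q$ gives $s\notin T_f$, so $s\notin S$. Since all members of $\mathcal C$ share $\Sigma_R$ and $S$, every $f'\in\mathcal C$ is constant on $[s]$. As $f=h$ on $K(b)$, $h$ is constant on $K(b)\cap[s]$. Therefore, for $f'\in\mathcal C$,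
$$f'\in U\iff f'(s^\frown0^\infty)=h(s^\frown0^\infty)\ \text{ for all }s\in A,$$
a $\tau_D$-clopen condition.

**Step 4: assembling the embedding.** Let $\tau_n$ be the topology generated by all $\tau$-clopen $W$ such that $W\cap E_{n,k}$ is $\tau_D$-clopen in $E_{n,k}$ for every $k$. These $W$ are closed under complements and finite intersections, so they form a clopen base of $\tau_n$. The sets $\{f:f(x)=\iota\}$, $x\in D$, are among them, so $\tau_D\subseteq\tau_n\subseteq\tau$. Thus $\tau_n$ is $T_1$ and regular. Any network for $\tau$ is one for $\tau_n$, so $\tau_n$ is Lindelöf by Lemma 3, hence paracompact. Each $E_{n,k}$ is $\tau_n$-closed, and $\tau_n$ agrees with $\tau_D$ on it. So $(X_2,\tau_n)$ is paracompact and $F_\sigma$-metrizable.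

The sets $U=\{f:f=h\text{ on }K(b)\}$, $b$ nondecreasing, form a base of $\tau$, and they are $\tau$-clopen: $U=B(h,K(b),\frac12)$, and a function outside $U$ differs from $h$ at a point, which is an open condition. For $n$ as in Step 3, $U\cap A_{j,k}$ is $\tau_D$-clopen in $A_{j,k}$, and $A_{j,k}$, $j\le k$, are finitely many disjoint closed sets with union $E_{n,k}$. So $U\cap E_{n,k}$ is $\tau_D$-clopen in $E_{n,k}$ for all $k$, and $U\in\tau_n$. Hence $\tau$ is generated by $\bigcup_{n\ge1}\tau_n$, and the diagonal map embeds $(X_2,\tau)$ in $\prod_{n\ge1}(X_2,\tau_n)$. $\square$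

For real values this construction stops at the choice of $R$: the tree $T_f$ need not be well-founded. For $f(x)=\sum_m2^{-m-1}\frac{x(m)}{1+x(m)}$ no cylinder has $f$ constant on it, so $T_f=\omega^{<\omega}$, $T_f\cap T(c)$ is infinite for every $c$, and finitely many data no longer pin $f$ down on $K(b)$. We now show that nothing can replace it.

## 5. The coarse topology that an embedding would produce

Let $X=C_k(P)$ and suppose, toward a contradiction, that $X\subseteq\prod_iY_i$, where each $Y_i$ is a countable union of closed metrizable subspaces. The next lemma extracts the kind of structure we built by hand in Section 4.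

**Lemma 6.** There are compact sets $C_0\subseteq C_1\subseteq\cdots$ in $P$ and sets $E_{n,k}\subseteq X$ such that, with $\rho$ the topology on $X$ generated by all $B(f,C_j,\varepsilon)$:

1. $\bigcup_kE_{n,k}=X$ for each $n$, and each $E_{n,k}$ is $\rho$-closed;
2. whenever $f\in U$, $U$ open in $X$, there are $n$ and an open $V$ with $f\in V\subseteq U$ such that $V\cap E_{n,k}$ is relatively $\rho$-open in $E_{n,k}$ for all $k$.

**Proof.** Let $Z_n=\prod_{i\le n}Y_i$ and let $p_n:X\to Z_n$ be the projection. Taking products of the pieces, $Z_n$ is a countable union of closed metrizable sets $F_{n,k}$. Put $E_{n,k}=p_n^{-1}(F_{n,k})$. By Lemma 3, $p_n(X)$ has a countable network. So $F_{n,k}\cap p_n(X)$ is metrizable and Lindelöf, hence second countable. Choose a countable family $\mathcal G_{n,k}$ of open sets of $Z_n$ whose traces form a base of $F_{n,k}\cap p_n(X)$.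

The sets $X\setminus E_{n,k}$ and $p_n^{-1}(G)$, $G\in\mathcal G_{n,k}$, are countably many open sets. Each is a union of sets $B(f,K,\varepsilon)$, and by the hereditary Lindelöf property a countable one. So only countably many compact sets $K$ occur. Add $\{0^\infty\}$ to them and let $C_j$ be the union of the first $j+1$ in an enumeration. If $K\subseteq C_j$ and $g\in B(f,K,\varepsilon)$, then $B(g,C_j,\varepsilon-\sup_K|g-f|)\subseteq B(f,K,\varepsilon)$. So all these open sets are $\rho$-open, and (1) holds.

For (2), the product topology gives $n$ and $G$ open in $Z_n$ with $f\in V:=p_n^{-1}(G)\subseteq U$. If $y\in V\cap E_{n,k}$, some $G'\in\mathcal G_{n,k}$ has $p_n(y)\in G'\cap F_{n,k}\cap p_n(X)\subseteq G$. Then $y\in p_n^{-1}(G')\cap E_{n,k}\subseteq V$, and $p_n^{-1}(G')$ is $\rho$-open. $\square$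

The same computation shows that the sets $B(g,C_j,\varepsilon)$ form a neighborhood base at $g$ for $\rho$. Fix $a_j\in\omega^\omega$ with $C_j\subseteq K(a_j)$. We shall use: *if for every $j$ we have $g_N=g$ on $C_j$ for all large $N$, then $g_N\to g$ in $\rho$.*

A direct plan imitates Proposition 2: take $U=\{f:f<1\text{ on }K(b)\}$ with $b$ eventually above every $a_j$, take $n$, $V$ from Lemma 6 for $0\in U$, and look for $f\in V\cap E_{n,k}$ and a bump of height $1$ on some $[t]$, $t\le b$, that $C_j$ does not see, with $f+\chi_{[t]}$ still in $E_{n,k}$. For $f\ge0$ near $t^\frown0^\infty$ this would contradict (2). But nothing puts $f+\chi_{[t]}$ into the same $E_{n,k}$ as $f$. And no argument that stays among two-valued functions can do it, since it would apply equally to $C_k(P,2)$, where such sets exist by Section 4. We have to use bumps of intermediate heights, and to let $E_{n,k}$ tell us which heights are harmless.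

## 6. Heights that stay inside one $E_{n,k}$

For $f\in\mathcal S$ and $x\in D$ let $q_0(f,x)$ be the least $q$ such that $f$ is constant on $[x|q]$ and $x(m)=0$ for $m\ge q$. For $\lambda\in\omega^\omega$, $p\ge q_0(f,x)$ and rational $\delta>0$ put
$$A_{\lambda,p}(x)=\bigcup_{q\ge p}\ \bigcup_{i\ge\max(1,\lambda(q))}[(x|q)^\frown i],$$
$$M_{\lambda,p}(f,x,\delta)=\{g\in\mathcal S:\ 0\le g-f\le\delta,\ \{g\neq f\}\subseteq A_{\lambda,p}(x)\}.$$
For $x=0^\infty$ and $p=0$, a sequence $y\ne0^\infty$ is in $A_{\lambda,0}(x)$ exactly when its first nonzero entry, at position $q$ say, is at least $\lambda(q)$. In general $x\notin A_{\lambda,p}(x)\subseteq[x|p]$, so $f\equiv f(x)$ on $A_{\lambda,p}(x)$; and $f\in M_{\lambda,p}(f,x,\delta)$. If $\lambda>c$ everywhere, $A_{\lambda,p}(x)$ misses $K(c)$. So a large $\lambda$ pushes the region off any given compact set, but a $b$ with $b(q)\ge\max(1,\lambda(q))$ for some $q\ge p$ and $x\in K(b)$ gets inside it.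

**Definition (free heights).** $\Delta_n(f,x)$ is the set of rational $\delta>0$ for which there are $k,\lambda,p$ with $M_{\lambda,p}(f,x,\delta)\subseteq E_{n,k}$. For each $(n,f,x,\delta)$ with $\delta\in\Delta_n(f,x)$ fix one witness $(k,\lambda,p)$.

For a feeling: if a single set $E=\{g:g\le\frac13\}$ is used and $f=0$, then $M_{\lambda,p}(0,x,\delta)\subseteq E$ exactly when $\delta\le\frac13$, since for larger $\delta$ it contains $\delta\chi_{[t]}$ with $[t]\subseteq A_{\lambda,p}(x)$.

There are countably many quadruples $(n,f,x,\delta)$, so the set $\Lambda$ of all witness functions $\lambda$ is countable. This lets us choose $b$ before $n$ is known.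

**Choice of $b$, $n$, $V$.** Choose $b\in\omega^\omega$, $b\ge1$ everywhere, such that for each $\lambda\in\Lambda$ we have $b(q)\ge\lambda(q)$ for all but finitely many $q$, and for each $j$ we have $b(q)>a_j(q)$ for all but finitely many $q$. The set $U=\{f:f<1\text{ on }K(b)\}$ is an open neighborhood of $0$. Take $n$ and $V$ from Lemma 6(2) for $0\in U$. Keep them fixed, and write $E_k=E_{n,k}$, $\Delta=\Delta_n$, $z(f,x)=\sup\Delta(f,x)$ (with $\sup\emptyset=0$).

**Definition (position).** A *position* is a pair $(f,x)$ with $f\in\mathcal S\cap V$, $x\in D\cap K(b)$ and $f(x)\ge0$. We write $v=f(x)$. As $V\subseteq U$, $0\le v<1$.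

**Claim 1 (a free bump can be added inside $V$).** Let $(f,x)$ be a position, $\delta\in\Delta(f,x)$, $N\in\omega$. There is $t\le b$ with $|t|\ge N$, $[t]\subseteq[x|N]$, $x\notin[t]$, $[t]\cap C_N=\emptyset$, $f\equiv v$ on $[t]$, and $f+\delta\chi_{[t]}\in V$. Consequently $v+\delta<1$, and so $z(f,x)\le1$.

**Proof.** Let $(k,\lambda,p)$ be the fixed witness. Then $f\in M_{\lambda,p}(f,x,\delta)\subseteq E_k$, so $f\in V\cap E_k$. As this set is $\rho$-open in $E_k$ and the $C_j$ increase, there are $j\ge N$ and $\varepsilon>0$ with $E_k\cap B(f,C_j,\varepsilon)\subseteq V$. Choose $q\ge\max(N,p)$ with $b(q)\ge\lambda(q)$, then $m>q$ with $b(m)>a_j(m)$, and put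
$$t=(x|q)^\frown(b(q),b(q+1),\dots,b(m)).$$
Then $t\le b$ because $x\in K(b)$; also $|t|\ge N$ and $[t]\subseteq[x|N]$. Points $y\in[t]$ have $y(m)=b(m)>a_j(m)$, so $[t]$ misses $C_j\supseteq C_N$. As $q\ge q_0(f,x)$, $x(q)=0\ne b(q)$, so $x\notin[t]$. Since $b(q)\ge\max(1,\lambda(q))$, $[t]\subseteq A_{\lambda,p}(x)$, so $f\equiv v$ on $[t]$ and $g=f+\delta\chi_{[t]}\in M_{\lambda,p}(f,x,\delta)\subseteq E_k$. As $g=f$ on $C_j$, $g\in V\subseteq U$. Evaluating at $t^\frown0^\infty\in K(b)$ gives $v+\delta<1$. Hence every free $\delta$ is below $1$. $\square$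

So free bumps are limited: stacking them over points of $K(b)$ must stay below $1$. Here is how this leads to a contradiction. By Baire's theorem, run on a tree of infinite sequences of modifications, some height $\delta$ will be seen to be free. To contradict something, $\delta$ has to be chosen larger than $z(f,x)$, the supremum of the free heights. To have continuous limits, the heights along an infinite sequence must be summable, so we need $z(f_r,x_r)$ to be summable. The next claim pays for this: before going just above $z$, we add free bumps until the highest bump $d$ satisfies $z\le4d+2^{-r}$. The heights $d$ accumulate at points of $K(b)$, so their sum is at most $1$.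

**Claim 2 (using up the free heights).** Let $(f,x)$ be a position, $r\in\omega$, $N\ge q_0(f,x)$. There are $f^*\in\mathcal S\cap V$, a rational $d\ge0$ and $t^*\le b$ such that

(a) $0\le f^*-f\le d$, $f^*=f$ off $[x|N]$ and on $C_N$, $f^*(x)=v$;

(b) $|t^*|\ge N$, $[t^*]\subseteq[x|N]$, $[t^*]\cap C_N=\emptyset$, $x\notin[t^*]$, $f^*\equiv v+d$ on $[t^*]$;

(c) $z(f^*,x)\le4d+2^{-r}$.

**Proof.** Let $f^0=f$, $d_0=0$. Given $f^i\in\mathcal S\cap V$ with $f^i(x)=v$, so that $(f^i,x)$ is a position: if $z(f^i,x)\le4d_i+2^{-r}$, stop. Otherwise pick $\delta\in\Delta(f^i,x)$ with $\delta>\frac12z(f^i,x)>2d_i+2^{-r-1}$. Apply Claim 1 to $(f^i,x),\delta,N$ to get $t_{i+1}$, and put $d_{i+1}=\delta$ and $f^{i+1}=f^i+\delta\chi_{[t_{i+1}]}\in V$. As $x\notin[t_{i+1}]$, $f^{i+1}(x)=v$. By Claim 1 all $d_i<1$. Since $d_1>2^{-r-1}$ and $d_{i+1}>2d_i$, the procedure stops at some $i$.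

The cylinders $[t_1],[t_2],\dots$ are pairwise disjoint. Inductively, if $[t_1],\dots,[t_j]$ are disjoint, then $f^j\equiv v+d_l\ne v$ on $[t_l]$ for $1\le l\le j$, because $f^{l-1}\equiv v$ on $[t_l]$ by Claim 1. But $f^j\equiv v$ on $[t_{j+1}]$, again by Claim 1.

Put $f^*=f^i$, $d=d_i$, the largest of the $d_j$. Then $f^*-f=\sum_{j\le i}d_j\chi_{[t_j]}$ (sum over $j\ge1$) with disjoint cylinders contained in $[x|N]$ and missing $C_N$ and $x$, which gives (a). Condition (c) is the stopping rule. If $i\ge1$, let $t^*=t_i$; (b) holds. If $i=0$, let $t^*=(x|q)^\frown(b(q),\dots,b(m))$ with $q\ge N$, $m>q$, $b(m)>a_N(m)$. Then $t^*\le b$, $[t^*]\subseteq[x|N]$ misses $C_N$, and $x\notin[t^*]$ since $x(q)=0\neq b(q)$ (as $q\ge q_0(f,x)$). Also $f\equiv v$ on $[x|N]\supseteq[t^*]$, and $d=0$. $\square$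

**Claim 3 (a region where any height is allowed by $V$).** In the situation of Claim 2 there are $\lambda$ and $p\ge\max(q_0(f^*,x),N,|t^*|)$ such that $A_{\lambda,p}(x)$ misses $C_N$ and $[t^*]$, and $M_{\lambda,p}(f^*,x,\delta)\subseteq V$ for every rational $\delta>0$.

**Proof.** $V$ contains some $B(f^*,K(c),\varepsilon)$, so every $g\in X$ with $g=f^*$ on $K(c)$ is in $V$. Let $\lambda(q)>\max(c(q),a_N(q))$ for all $q$, and take any such $p$. Then $A_{\lambda,p}(x)$ misses $K(c)$ and $K(a_N)\supseteq C_N$, so members of $M_{\lambda,p}(f^*,x,\delta)$ equal $f^*$ on $K(c)$. Points of $[x|p]$ agree with $x$ on the first $|t^*|$ entries, and $x\notin[t^*]$. So $[x|p]\supseteq A_{\lambda,p}(x)$ misses $[t^*]$. $\square$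

For each position $(f,x)$, $r\in\omega$ and $N\ge q_0(f,x)$, fix $f^*,d,t^*,\lambda,p$ as in Claims 2 and 3, and a rational $\delta$ with $z(f^*,x)<\delta\le z(f^*,x)+2^{-r}$. By (c),
$$\delta\le4d+2^{1-r}.\tag{2}$$

## 7. A Baire category argument on the tree of plays

**Step 1: defining the plays, with changes confined to shrinking cylinders.** Start with $f_0=0$, $x_0=0^\infty$, $t_{-1}^*=\emptyset$, $O_0=P$. At stage $r$ we have a position $(f_r,x_r)$ with $x_r=t_{r-1}^*{}^\frown0^\infty$, $O_r=[t_{r-1}^*]$, and $f_r\equiv v_r:=f_r(x_r)\ge0$ on $O_r$. So $q_0(f_r,x_r)\le|t_{r-1}^*|$. A move is a pair $(N_r,f_{r+1})$. Here $N_r\ge\max(r,|t^*_{r-1}|)$ is arbitrary. Let $f_r^*,d_r,t_r^*,\lambda_r,p_r,\delta_r$ be the fixed choices for $(f_r,x_r,r,N_r)$. Then $f_{r+1}$ is an arbitrary element of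
$$M_{\lambda_r,p_r}(f_r^*,x_r,\delta_r)\subseteq\mathcal S\cap V.$$
Put $x_{r+1}=t_r^*{}^\frown0^\infty\in K(b)\cap D$ and $O_{r+1}=[t_r^*]$. As $A_{\lambda_r,p_r}(x_r)$ misses $[t_r^*]$, on $O_{r+1}$ we have $f_{r+1}=f_r^*\equiv v_r+d_r=:v_{r+1}$. So $(f_{r+1},x_{r+1})$ is a position and the game goes on. We have:

(i) $f_{r+1}=f_r$ off $O_r$ and on $C_{N_r}$;

(ii) $O_{r+1}\subseteq[x_r|N_r]\subseteq O_r$, $O_{r+1}\cap C_{N_r}=\emptyset$, and $|t_r^*|\ge N_r\ge r$;

(iii) $0\le f_{r+1}-f_r\le\max(d_r,\delta_r)$.

Since $N_r\ge|t_{r-1}^*|$, $[x_r|N_r]\subseteq O_r$, and (ii) is Claim 2(b). The change from $f_r$ to $f_r^*$ is inside $[x_r|N_r]$ and off $C_{N_r}$. The change from $f_r^*$ to $f_{r+1}$ is inside $A_{\lambda_r,p_r}(x_r)\subseteq[x_r|p_r]\subseteq[x_r|N_r]$, which misses $C_{N_r}$. This is (i). For (iii): off $A_{\lambda_r,p_r}(x_r)$, $f_{r+1}-f_r=f_r^*-f_r\in[0,d_r]$. On it, $f_r^*=f_r^*(x_r)=v_r$ (as $p_r\ge q_0(f^*_r,x_r)$) and $f_r=v_r$, so $f_{r+1}-f_r=f_{r+1}-f_r^*\in[0,\delta_r]$.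

**Step 2: infinite plays have continuous limits.** Along an infinite play $\alpha$, $\sum_{l<r}d_l=v_r<1$ for all $r$, because $(f_r,x_r)$ is a position. So $\sum d_r\le1$, and (2) gives $\sum\delta_r\le4+\sum_r2^{1-r}=8$. By (iii), $f_r$ converges uniformly to a continuous function $F(\alpha)\in X$.

**Step 3: the limit map is continuous into $(X,\rho)$.** Moves come from the countable set $\omega\times\mathcal S$, and every finite play can be continued, since $f_r^*\in M_{\lambda_r,p_r}(f_r^*,x_r,\delta_r)$. So the set $\Omega$ of infinite plays is the body of a nonempty countably branching tree without terminal nodes; it is a Polish space. Let $\alpha,\beta$ agree on the first $r\ge1$ moves. All changes at stages $\ge r$ lie in $O_r$ by (i) and (ii), so $F(\alpha)=F(\beta)=f_r$ off $O_r$. By (ii), $O_r$ misses $C_{N_{r-1}}\supseteq C_{r-1}$. So $F(\alpha)=F(\beta)$ on $C_{r-1}$. Hence $F:\Omega\to(X,\rho)$ is continuous.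

**Step 4: Baire's theorem.** The sets $F^{-1}(E_k)$ are closed, by Step 3 and Lemma 6(1), and cover $\Omega$. So one of them has interior: there are a finite play $\pi$, of some length $r$, and a $k$ such that $F(\alpha)\in E_k$ for every $\alpha\in\Omega$ extending $\pi$.

**Step 5: the height $\delta_r$ is free, a contradiction.** Fix a legal $N_r$ after $\pi$. This determines $f_r^*,t_r^*,\lambda_r,p_r,\delta_r$. Let $g\in M_{\lambda_r,p_r}(f_r^*,x_r,\delta_r)$ be arbitrary. For all large $N$ let $\alpha_N$ be an infinite play extending $\pi^\frown(N_r,g)$ with $N_{r+1}=N$. By (i), $f_{r+2}=f_{r+1}=g$ on $C_N$. All later changes lie in $O_{r+2}$, which misses $C_N$ by (ii). So $F(\alpha_N)=g$ on $C_N$. As the $C_j$ increase, $F(\alpha_N)\to g$ in $\rho$. Since $F(\alpha_N)\in E_k$ and $E_k$ is $\rho$-closed, $g\in E_k$. Thus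
$$M_{\lambda_r,p_r}(f_r^*,x_r,\delta_r)\subseteq E_k,\qquad\text{that is,}\qquad\delta_r\in\Delta(f_r^*,x_r).$$
But $\delta_r>z(f_r^*,x_r)=\sup\Delta(f_r^*,x_r)$. This contradiction, together with Section 3, proves Theorem A. Neither paracompactness nor any separation of the $Y_i$ was used. $\square$

## 8. Other Polish domains and other ranges

**Step 1: embedding $C_k(Y,Z)$ in $C_k(P,Z)$.** Let $Y\neq\emptyset$ be Polish. There is a continuous open map $\theta$ of $P$ onto $Y$ (Kechris, *Classical Descriptive Set Theory*, 7.14). Open continuous maps from completely metrizable spaces onto metrizable spaces are compact-covering (Michael, Duke Math. J. 26 (1959)): every compact $L\subseteq Y$ is $\theta(K)$ for a compact $K\subseteq P$. For our $\theta$ this can be seen directly. Put $L_\emptyset=L\subseteq\theta([\emptyset])$. Given compact $L_s\subseteq\theta([s])=\bigcup_i\theta([s^\frown i])$, each point of $L_s$ has a compact neighborhood in $L_s$ contained in one of the open sets $\theta([s^\frown i])$. Finitely many of these neighborhoods cover $L_s$. Assign each to one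 such $i$ and let $L_{s^\frown i}$ be the union of those assigned to $i$. So $L_s$ is the union of finitely many compact sets $L_{s^\frown i}\subseteq\theta([s^\frown i])$. Keeping only these $i$, we get a finitely branching tree, whose set of branches $K_0\subseteq P$ is compact. Given $y\in L$, choose step by step a branch $x$ with $y\in L_{x|m}$ for all $m$. There are $x_m\in[x|m]$ with $\theta(x_m)=y$, and $x_m\to x$, so $\theta(x)=y$. Thus $L\subseteq\theta(K_0)$, and $K=K_0\cap\theta^{-1}(L)$ is compact with $\theta(K)=L$.

The map $f\mapsto f\circ\theta$ is one-to-one. For $K\subseteq P$ compact and $W$ open in $Z$, $f\circ\theta(K)\subseteq W$ iff $f(\theta(K))\subseteq W$, and all compact subsets of $Y$ occur as $\theta(K)$. So it embeds $C_k(Y,Z)$ in $C_k(P,Z)$. In particular $C_k(Y)$ is a subspace of $C_k(P)$, hence stratifiable.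

**Step 2: embedding $C_k(P,[0,1])$ in $C_k(Y,[0,1])$ when $Y$ is not $\sigma$-compact.** By Hurewicz's theorem (Kechris, 7.10), $Y$ contains a closed copy $A$ of $P$. If $A=Y$ there is nothing to do. Otherwise let $d$ be a metric on $Y$. By paracompactness of $Y\setminus A$ take a locally finite partition of unity $\{\varphi_i\}$ on $Y\setminus A$ with $\operatorname{supp}\varphi_i\subseteq B(y_i,d(y_i,A)/4)$, $y_i\in Y\setminus A$. Choose $a_i\in A$ with $d(a_i,y_i)<2d(y_i,A)$. For continuous $f:A\to\mathbb R$ put (Dugundji)
$$\Phi(f)=f\ \text{ on }A,\qquad\Phi(f)(y)=\sum_i\varphi_i(y)f(a_i)\ \text{ for }y\notin A.$$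
If $\varphi_i(y)\ne0$, then $d(y_i,A)\le d(y,A)+\frac14d(y_i,A)$, so $d(y_i,A)\le\frac43d(y,A)$, and
$$d(y,a_i)\le\tfrac14d(y_i,A)+2d(y_i,A)\le3d(y,A).$$
$\Phi(f)$ is continuous on the open set $Y\setminus A$ by local finiteness. At $a\in A$: let $|f(a')-f(a)|<\eta$ for $a'\in A$ with $d(a',a)<\zeta$. If $y\notin A$ and $d(y,a)<\zeta/4$, then all $a_i$ with $\varphi_i(y)\ne0$ satisfy $d(a_i,a)\le3d(y,A)+d(y,a)\le4d(y,a)<\zeta$. So $|\Phi(f)(y)-f(a)|<\eta$.

For compact $K\subseteq Y$ let $K'=(K\cap A)\cup\{a_i:\varphi_i\not\equiv0\text{ on }K\setminus A\}$. This set is compact. A sequence in $K'$ has a subsequence in $K\cap A$, or one with constant index, or one of the form $a_{i_m}$ with distinct $i_m$ and $\varphi_{i_m}(y_m)\ne0$, $y_m\in K\setminus A$, $y_m\to y\in K$. In the last case $y\in A$ by local finiteness. So $d(y_m,A)\to0$, hence $d(a_{i_m},y_m)\le3d(y_m,A)\to0$ and $a_{i_m}\to y\in K\cap A$. Since values of $\Phi(f)$ off $A$ are convex combinations, $\sup_K|\Phi(f)|\le\sup_{K'}|f|$. So the linear map $\Phi:C_k(A)\to C_k(Y)$ is continuous. Its inverse is restriction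 to $A$, which is continuous, and $\Phi$ maps $[0,1]$-valued functions to $[0,1]$-valued functions.

**Step 3: Theorem B(a).** Stratifiability is Step 1. Let $Y$ be not $\sigma$-compact and let the metrizable space $Z$ contain an arc. By Step 2,
$$C_k(P)\cong C_k(P,(0,1))\subseteq C_k(P,[0,1])\cong C_k(A,[0,1])$$
embeds in $C_k(Y,[0,1])$, which embeds in $C_k(Y,Z)$. If $C_k(Y,Z)$ were a $\mu$-space, so would be its subspace $C_k(P)$, against Theorem A. $\square$

**Step 4: Theorem B(b).** Let $Z$ be separable, metrizable and zero-dimensional. Then $Z$ embeds in $2^\omega$, and $2^\omega$ embeds in $\mathbb R$ as the Cantor set. By Step 1, $C_k(Y,Z)$ embeds in $C_k(P,Z)$, hence in $C_k(P,\mathbb R)$, so it is stratifiable by Section 3.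

It also embeds in $C_k(P,2^\omega)$, which is homeomorphic to $C_k(P,2)^\omega$ by $f\mapsto(f_i)_i$, the coordinates of $f$. With the metric on $2^\omega$ given by $2^{-j}$, $j$ the first difference, basic neighborhoods of $f$ on the left are $\{g:g_i=f_i\text{ on }K,\ i<m\}$. On the right they are $\{g:g_i=f_i\text{ on }K_i,\ i<m\}$. Taking $K=\bigcup_{i<m}K_i$ shows that the topologies agree. By Proposition 5 and closure under countable products and subspaces, $C_k(Y,Z)$ is a $\mu$-space. It is $M_1$ by Mizokami's theorem. $\square$
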